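# Finite sequences as nested intervals: a counterexample to Conjecture D on saturation over a sublanguage

## 1. A dense order that carries a tree of its own finite sequences

Take a dense linear order $(A,\prec)$ without endpoints, and do three things to it. Choose a strictly increasing sequence $a_0\prec a_1\prec a_2\prec\cdots$ in $A$ and call its range $N$. Let every element of $A$ be the code of a finite sequence of elements of $A$. Finally, attach to every finite sequence $s$ an open interval of $A$, so that extending $s$ shrinks the interval and different sequences of the same length get disjoint intervals. The whole tree $A^{<\omega}$ now sits inside the order, and a point of the order singles out a path through the tree: at each length there is at most one sequence whose interval contains the point.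

This is for turning a question about sequences into a question about cuts. To say that one sequence extends all of $s_0,s_1,s_2,\dots$ takes the coding apparatus, but to say that a point lies in all the attached intervals takes only $\prec$. If the order is rich enough to fill cuts, it will be forced to supply the sequences as well. We shall use this to refute a conjecture about how much of a structure is controlled by a reduct. First, the construction in detail.

**Saturation.** A structure is $\kappa$-saturated if, for every subset $Y$ of its universe with $|Y|<\kappa$, every set of formulas with parameters from $Y$ in one free variable that is consistent with the complete theory of the structure with constants for $Y$ is realized in it. Consistency here is the same as finite satisfiability in the structure.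

"DLO" will mean a dense linear order without endpoints. We need only one consequence of saturation for orders. Let $\kappa$ be infinite and let $(B,\prec)$ be a $\kappa$-saturated DLO. Then
$$\text{if } X,Y\subseteq B,\ |X|,|Y|<\kappa,\ x\prec y\text{ for all }x\in X,\,y\in Y,\ \text{ then some } z\in B \text{ has } x\prec z\prec y \text{ for all } x\in X,\,y\in Y. \tag{1}$$
Indeed, the set of formulas $x\prec z$ ($x\in X$) and $z\prec y$ ($y\in Y$) is finitely satisfiable because $B$ is dense without endpoints, and it has fewer than $\kappa$ parameters. Either of $X,Y$ may be empty. For example, $\mathbb R$ is not $\omega_1$-saturated: no real lies strictly between $X=\{-1/n:n\ge1\}$ and $Y=\{0\}$.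

**Lemma 1.** Let $(B,\prec)$ be a $\kappa$-saturated DLO, $\nu$ an infinite cardinal with $\nu<\kappa$, and $a\prec b$ in $B$. Then there are $2^\nu$ pairwise disjoint nonempty open intervals with endpoints in $[a,b]$. In particular $|B|\ge 2^\nu$.

*Proof.* The plan is to split intervals in two, $\nu$ times, along every branch. By recursion on the length $\zeta\le\nu$ of a sequence $u$ of zeros and ones we define $K_u=(a_u,b_u)$ with $a_u\prec b_u$, decreasing as $u$ is extended.

Put $K_\emptyset=(a,b)$. Given $K_u$, pick $x\in K_u$ and let $K_{u0}=(a_u,x)$, $K_{u1}=(x,b_u)$. Now let $u$ have limit length $\zeta\le\nu$. The left endpoints $a_{u|i}$ weakly increase and the right endpoints $b_{u|i}$ weakly decrease with $i<\zeta$, so with $k=\max(i,j)$ we get $a_{u|i}\preceq a_{u|k}\prec b_{u|k}\preceq b_{u|j}$ for all $i,j<\zeta$. Since $|\zeta|\le\nu<\kappa$, (1) gives $x$ strictly between all $a_{u|i}$ and all $b_{u|i}$, and (1) again gives $y$ with $x\prec y\prec b_{u|i}$ for all $i<\zeta$. Put $K_u=(x,y)$.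

Let $u\ne u'$ have length $\nu$, and let $i$ be the first place where they differ. Then $K_u$ and $K_{u'}$ lie in the two disjoint halves of $K_{u|i}=K_{u'|i}$, so they are disjoint. There are $2^\nu$ such $u$, and each $K_u$ is nonempty by density. Choosing a point in each gives $|B|\ge2^\nu$. $\square$

**The basic structure.** Let $\nu<\theta$ be infinite cardinals, put $c=2^\nu$, and let $(A,\prec)$ be a $\theta$-saturated DLO with $|A|=c$. On first reading take $\nu=\omega$, $\theta=\omega_1$, $c=2^\omega$. That such orders exist is proved in Lemma 5 below. Add the following symbols.

* $N$, unary: $N=\{a_0\prec a_1\prec a_2\prec\cdots\}$, some strictly increasing $\omega$-sequence in $A$.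
* $\ell$, a unary function, and $v$, a binary function. Fix a bijection $\sigma:A\to A^{<\omega}$. Put $\ell(x)=a_k$ if $\sigma(x)$ has length $k$. Let $v(x,a_i)$ be the $i$-th entry of $\sigma(x)$ (counting from $0$) if $i$ is less than that length, and let $v(x,y)=x$ in all other cases.
* $l,r$, unary functions. Choose $l_s\prec r_s$ for $s\in A^{<\omega}$ by recursion on length. The pair $l_\emptyset\prec r_\emptyset$ is arbitrary. Given $(l_s,r_s)$, Lemma 1 with $\nu<\theta$ provides $2^\nu=c=|A|$ pairwise disjoint nonempty open intervals with endpoints in $[l_s,r_s]$. Distribute them among the one-step extensions of $s$ as $(l_{s^\frown a},r_{s^\frown a})$, $a\in A$. Put $l(x)=l_{\sigma(x)}$ and $r(x)=r_{\sigma(x)}$.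

We write $J_x=\{z:l(x)\prec z\prec r(x)\}$. For instance, if $\sigma(x)=(p,p')$ and $\sigma(y)=(p)$, then $\ell(x)=a_2$, $v(x,a_0)=p$, $v(x,a_1)=p'$, $v(x,a_5)=x$, and $J_x\subseteq J_y$. The code $x$ itself need not lie in $J_x$.

The theory we want will be the theory of an expansion of this structure by finitely many more symbols. Those symbols serve a different purpose, and they will be chosen when that purpose has become clear.

## 2. Saturation over a sublanguage, and Conjecture D

Let $T$ be a complete theory in a countable language $\mathcal L$, and let $\mathcal L_0$ be a sublanguage.

**Definition.** $T$ is *$\kappa$-saturated over $\mathcal L_0$* if for every model $\mathfrak A$ of $T$: if the reduct of $\mathfrak A$ to $\mathcal L_0$ is $\kappa$-saturated, then $\mathfrak A$ is $\kappa$-saturated.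

In plain words: the small language $\mathcal L_0$ alone can certify that a model of $T$ is rich. For $\mathcal L_0=\emptyset$, the pure identity language, an infinite set is $\kappa$-saturated exactly when it has at least $\kappa$ elements. So $T$ is $\kappa$-saturated over $\emptyset$ iff every model of $T$ of power $\ge\kappa$ is $\kappa$-saturated. Two facts set the scene.

* (i) By Morley's categoricity theorem, if $T$ is $\kappa$-saturated over $\emptyset$ for one uncountable $\kappa$, then $T$ is $\lambda$-saturated over $\emptyset$ for every uncountable $\lambda$.
* (ii) For every successor cardinal $\omega_{\alpha+1}$, the theory of real closed ordered fields is $\omega_{\alpha+1}$-saturated over $\{\le\}$.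

**Conjecture D (Chang).** If $T$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ for some $\alpha$, then $T$ is $\omega_{\beta+1}$-saturated over $\mathcal L_0$ for every $\beta$.

So the question is whether certification at one successor cardinal gives certification at all of them. It does not, provably in ZFC.

**Theorem 2 (ZFC).** There are a complete theory $T$ in a finite language $\mathcal L$ and $\mathcal L_0=\{\prec\}\subseteq\mathcal L$, with $\prec$ a binary relation symbol (a dense linear order in models of $T$), such that

* (a) $T$ is not $\omega_1$-saturated over $\mathcal L_0$;
* (b) $T$ is $\kappa$-saturated over $\mathcal L_0$ for every cardinal $\kappa>2^\omega$.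

If $2^\omega=\omega_\alpha$, then $T$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ but not $\omega_{0+1}$-saturated over $\mathcal L_0$. So Conjecture D fails.

For the sharper version, recall $\beth_0=\omega$, $\beth_{\xi+1}=2^{\beth_\xi}$, with suprema at limits, and write $2^{<\kappa}=\sup_{\mu<\kappa}2^\mu$. For example $2^{<\omega}=\omega$ and $2^{<\omega_{\alpha+1}}=2^{\omega_\alpha}$.

**Theorem 3 (ZFC).** For every countable ordinal $\delta$ there is a complete theory $T_\delta$ in a finite language containing $\mathcal L_0=\{\prec\}$ such that for every infinite cardinal $\kappa$:
$$T_\delta\text{ is }\kappa\text{-saturated over }\mathcal L_0\iff 2^{<\kappa}>\beth_{\delta+1}. \tag{2}$$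
In particular $T_\delta$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ iff $2^{\omega_\alpha}>\beth_{\delta+1}$. This fails for all $\omega_\alpha\le\beth_\delta$ and holds for all $\omega_\alpha\ge\beth_{\delta+1}$. Moreover $T_\delta$ can be chosen to expand the theory of real closed ordered fields, with $\prec$ the field order.

Both theorems refute the passage from large $\alpha$ to small $\beta$. Whether saturation over $\mathcal L_0$ at a small successor cardinal implies it at larger ones is not addressed here, and is not needed.

## 3. Pure sets, dense orders, and a dense order with one $\omega$-sequence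

**Dense orders over identity.** Let $T$ be the theory of DLOs and $\mathcal L_0=\emptyset$. For every uncountable $\kappa$ there is a DLO of power $\kappa$ that is not even $\omega_1$-saturated: lay $\omega$ copies of some DLO of power $\kappa$ end to end. A countable cofinal set $Y$ makes $\{y\prec x:y\in Y\}$ finitely satisfiable and omitted. So $T$ fails at every uncountable $\kappa$, as (i) would lead one to expect. At $\kappa=\omega$ it succeeds: by quantifier elimination a consistent set of formulas over a finite set is implied by a consistent choice of a point of that set or of a gap between its points, and density fills the gap. So $\omega$ really behaves differently from uncountable cardinals. The cardinals $\omega_{\alpha+1}$ in the conjecture are all uncountable.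

**Dense orders over $\prec$.** Here $\mathcal L_0=\mathcal L$, and the theory is $\kappa$-saturated over $\mathcal L_0$ for every $\kappa$, trivially.

**One increasing sequence.** To break saturation at $\omega_1$ while $\prec$ stays saturated, the cheapest device is $N$. In an $\omega_1$-saturated DLO $B$ name an increasing $\omega$-sequence $N=\{b_0\prec b_1\prec\cdots\}$. The set $\{N(x)\}\cup\{x\ne b_n:n\in\omega\}$ is finitely satisfiable and omitted. So $T'=\mathrm{Th}(B,\prec,N)$ is not $\omega_1$-saturated over $\{\prec\}$. Unfortunately it is not $\kappa$-saturated over $\{\prec\}$ for any uncountable $\kappa$. To see this, let $B'$ be a $\kappa$-saturated DLO and $N'$ any increasing $\omega$-sequence in it. The same set of formulas is omitted in $(B',\prec,N')$, so it is enough that $(B',\prec,N')\models T'$.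

We check this. Let $B_0$ be a countable elementary substructure of $(B',\prec,N')$. Each element of $N'$ is definable, so $N'\subseteq B_0$. Every point of $B_0\setminus N'$ lies below $N'$, or between two successive members of $N'$, or in the set $U$ of points above all of $N'$. The pieces other than $U$ are countable DLOs. As for $U$, by (1) it is nonempty in $B'$ and has no least element there. Both properties are first-order statements about $\prec$ and $N$, so they hold in $B_0$, and $U\cap B_0$ is a countable DLO as well. By Cantor's theorem, applied piece by piece, the isomorphism type of $B_0$ does not depend on $B'$ and $N'$. Hence neither does the theory, and it equals $T'$.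

The moral is concrete. The omitted type must be one that only *small* models can omit. In other words, we want $N$ to be a genuine $\omega$-sequence in some model of power $2^\omega$, and we want no model of larger power to have this property. That is easy to arrange: for $|A|\le2^\omega$ fix an injection $h:A\to\mathcal P(\omega)$ and add the relation $e=\{(a_n,x):n\in h(x)\}$. The theory then says that different $x,y$ are told apart by some $n\in N$, and if $N$ is a true $\omega$-sequence this leaves room for at most $2^\omega$ elements. The difficulty is on the other side: in a large model, *every* type must be realized.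

## 4. A nonstandard index, and the type one is not entitled to realize

Suppose a model $\mathfrak M$ has a $\kappa$-saturated order and an $N$ with elements beyond $0,1,2,\dots$. Is $\mathfrak M$ then $\kappa$-saturated?

Not without further structure. Let $B=B_1+\{d\}+B_2$ be an ordered sum with $B_1,B_2$ both $\omega_1$-saturated DLOs, $N$ an $\omega$-sequence in $B_1$ and $P$ an $\omega$-sequence in $B_2$. Let $\kappa$ be uncountable. Replace $(B_1,N)$ by a $\kappa$-saturated model $(B_1',N')$ of its theory and $(B_2,P)$ by $(B_2',P')$ with $B_2'$ a $\kappa$-saturated DLO and $P'$ a true $\omega$-sequence in it. By Section 3, $(B_2',P')\equiv(B_2,P)$. Playing Ehrenfeucht games separately in the summands shows that the sum is elementarily equivalent to the old one. The new order is $\kappa$-saturated, because it satisfies (1): a cut with a point of $B_1'$ in $Y$, or with $Y$ contained in $\{d\}\cup B_2'$ and $X$ contained in $B_1'$, is filled inside $B_1'$, and any other cut is filled inside $B_2'$; by quantifier elimination (1) is enough for saturation of a DLO. The set $N'$ has elements beyond its first $\omega$ many, yet the type of a new element of $P'$ is omitted. A nonstandard $N$ says nothing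 about formulas with which it has no connection.

So let us give $N$ a connection to everything, by means of $\ell$ and $v$: finite sequences of arbitrary elements, indexed by $N$. Let $\Gamma=\{\varphi_0,\varphi_1,\dots\}$ be a countable finitely satisfiable set of formulas in one variable. The natural argument goes as follows. Choose $x_k$ realizing $\varphi_0,\dots,\varphi_k$, and let $s_k$ be the code of $(x_0,\dots,x_{k-1})$. If some $s$ of nonstandard length extends all the $s_k$, then for each $j$ the statement "the entries of $s$ from place $j$ up to place $m$ satisfy $\varphi_j$" holds for all standard $m$, hence up to some nonstandard $m_j$. An index $n^*$ above all standard elements and below all $m_j$ then gives an entry $v(s,n^*)$ that realizes $\Gamma$.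

There are two demands on the model here. The index $n^*$ fills a cut in $N$, and order saturation will provide it. But $s$ realizes the type $\{s_k\sqsubseteq x:k\in\omega\}$, where $\sqsubseteq$ ("is extended by") is written with $\ell$ and $v$. That is a type in the full language, and realizing such types from saturation of $\prec$ alone is precisely what we set out to prove. The argument stops here, in a circle.

This is where the intervals come in. Because $J_{s_0}\supseteq J_{s_1}\supseteq\cdots$, the requirement "$p\in J_{s_k}$ for all $k$" is a cut in $\prec$, and order saturation supplies $p$. Then we look for the *longest* sequence, of length at most a given bound in $N$, whose interval contains $p$. There is a longest one because $N$ obeys definable induction. By disjointness at equal lengths, it must extend each $s_k$. The circle is broken. What remains is to run the argument along an ordinal $\lambda<\kappa$ in place of $\omega$.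

## 5. What first-order logic remembers of the tree of intervals

From now on $\mathfrak M_0$ is any expansion of the basic structure of Section 1 to a countable language $\mathcal L$, and $T=\mathrm{Th}(\mathfrak M_0)$. Let $x\sqsubseteq y$ abbreviate: $\ell(x)\preceq\ell(y)$, and $v(x,n)=v(y,n)$ for all $n\in N$ with $n\prec\ell(x)$. In $\mathfrak M_0$ this says that $\sigma(x)$ is an initial segment of $\sigma(y)$. The following statements are first-order (F1 is a scheme). We check that they hold in $\mathfrak M_0$. Hence they hold in all models of $T$.

* **(F1)** $\prec$ is a DLO. $N$ is nonempty without a $\prec$-greatest element. Every nonempty subset of $N$ definable by an $\mathcal L$-formula with parameters has a least element and, if it is bounded above by an element of $N$, a greatest element.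
* **(F2)** $\ell(x)\in N$. For $n\in N$ with $n\preceq\ell(x)$ there is exactly one $y\sqsubseteq x$ with $\ell(y)=n$; it is written $x|n$. There is $x$ with $\ell(x)=0$, where $0$ is the least element of $N$. For all $x,y$ there is $z$ with $x\sqsubseteq z$, $\ell(z)=\ell(x)+1$ and $v(z,\ell(x))=y$.
* **(F3)** $l(x)\prec r(x)$. If $x\sqsubseteq y$ then $l(x)\preceq l(y)$ and $r(y)\preceq r(x)$. If $\ell(x)=\ell(y)$ and $x\ne y$ then $J_x\cap J_y=\emptyset$.

F1 holds because $N$ with $\prec$ has order type $\omega$ in $\mathfrak M_0$. It gives the notation used in F2: $N$ has a least element $0$; each $n\in N$ has an immediate successor $n+1$ in $N$ (the least element of $\{m\in N:n\prec m\}$); and each $n\ne0$ in $N$ has an immediate predecessor (the greatest element of $\{m\in N:m\prec n\}$). F2 holds because $\sigma$ is a bijection onto $A^{<\omega}$. The first two clauses of F3 are built into the choice of the intervals. For the third we use induction on length. There is only one sequence of length $0$. Let $s\ne t$ have length $n+1$. If $s|n=t|n$, the intervals of $s$ and $t$ were chosen disjoint. Otherwise they lie inside the intervals of $s|n$ and $t|n$, which are disjoint by the inductive hypothesis.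

Two consequences of the definition of $\sqsubseteq$ hold in all models and will be used freely: $\sqsubseteq$ is transitive; and if $x\sqsubseteq s$, $y\sqsubseteq s$ and $\ell(x)\preceq\ell(y)$, then $x\sqsubseteq y$. Also $v(x|n,m)=v(x,m)$ for $m\in N$, $m\prec n$.

**Standard elements.** Let $\mathfrak M\models T$. The *standard* elements of $N^{\mathfrak M}$ are $0,\ 0+1,\ (0+1)+1,\dots$. Each is $\emptyset$-definable, by a formula that does not depend on $\mathfrak M$. They form an initial segment of $N^{\mathfrak M}$, because $n\prec m+1$ implies $n\preceq m$. We call $N^{\mathfrak M}$ *standard* if all its elements are standard. Otherwise some $q\in N^{\mathfrak M}$ lies above all standard elements. Then $q\neq 0$, and the predecessor of a nonstandard element is nonstandard, so the $m$-th predecessor $q-m$ exists and is nonstandard for every $m\in\omega$.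

As an example, $N^{\mathfrak M_0}$ is standard. On the other hand, $T$ together with the sentences saying that a new constant lies in $N$ and differs from the $n$-th standard element, for every $n\in\omega$, is finitely satisfiable in $\mathfrak M_0$. So by compactness $T$ has models whose $N$ is not standard.

## 6. If $N$ is nonstandard, saturation of the order is saturation of everything

**Proposition 4.** Let $\mathfrak M\models T$, let $\kappa$ be uncountable, let $(M,\prec)$ be $\kappa$-saturated, and suppose $N^{\mathfrak M}$ is not standard. Then $\mathfrak M$ is $\kappa$-saturated.

*Proof.* Write $N=N^{\mathfrak M}$ and fix a nonstandard $q\in N$.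

**Step 1: counting formulas in place of parameters.** *This puts the claim into a form suited to induction.* A set of formulas in one variable over a set of fewer than $\kappa$ parameters has fewer than $\kappa$ members, since $\mathcal L$ is countable and $\kappa$ is uncountable. So it is enough to show: every finitely satisfiable set of fewer than $\kappa$ formulas in one free variable, with parameters in $M$, is realized in $\mathfrak M$.

**Step 2: filling cuts in $N$.** *This is to supply the index $n^*$.* Claim: if $X,Y\subseteq N$ are nonempty, $|X|,|Y|<\kappa$, $X$ has no greatest element, and $x\prec y$ for all $x\in X$, $y\in Y$, then some $n\in N$ satisfies $x\prec n\prec y$ for all $x\in X$, $y\in Y$.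

By (1) there is $z\in M$ strictly between $X$ and $Y$; it need not be in $N$, so we round it down. Fix $y_0\in Y$. The set $\{i\in N:i\preceq z,\ i\preceq y_0\}$ is definable, bounded by $y_0\in N$, and contains $X$. By F1 it has a greatest element $n$. Then $x\preceq n$ for all $x\in X$, and so $x\prec n$, since $X$ has no greatest element. Also $n\preceq z\prec y$ for all $y\in Y$.

**Step 3: extending branches.** *This is to supply the long sequence $s$, and it is the step for which the intervals were built.* Claim: let $\eta$ be a limit ordinal with $|\eta|<\kappa$, let $(s_i)_{i<\eta}$ be elements of $M$ with $s_i\sqsubseteq s_j$ for $i<j$, and let $b\in N$ with $\ell(s_i)\preceq b$ for all $i$. Then there is $s$ with $\ell(s)\preceq b$ and $s_i\sqsubseteq s$ for all $i<\eta$.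

For $i,j<\eta$ and $k=\max(i,j)$, F3 gives $l(s_i)\preceq l(s_k)\prec r(s_k)\preceq r(s_j)$. By (1) there is $p\in\bigcap_{i<\eta}J_{s_i}$. Consider the set of all $n\in N$ with $n\preceq b$ such that some $t$ has $\ell(t)=n$ and $p\in J_t$. It is definable, bounded by $b$, and contains every $\ell(s_i)$, with witness $t=s_i$. Let $n$ be its greatest element and let $s$ be a witness for $n$. For each $i$ we have $\ell(s_i)\preceq n=\ell(s)$, so $t=s|\ell(s_i)$ exists. It has the same length as $s_i$. Moreover $p\in J_{s_i}$ and $p\in J_s\subseteq J_t$, so $J_t$ and $J_{s_i}$ meet. By F3, $t=s_i$. That is, $s_i\sqsubseteq s$.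

**Step 4: what we shall build.** *This sets up the induction and the three conditions that keep it going.* We prove the claim of Step 1 by induction on $\lambda=|\Gamma|<\kappa$. For finite $\lambda$ there is nothing to do. Let $\lambda$ be infinite, let $\Gamma=\{\varphi_i(x):i<\lambda\}$ be finitely satisfiable, and assume the claim for all smaller cardinalities. We construct $s_i\in M$ for $i<\lambda$ such that

* (i) $s_j\sqsubseteq s_i$ and $\ell(s_j)\prec\ell(s_i)$ for $j<i$;
* (ii) for $j<i$ and all $n\in N$ with $\ell(s_j)\preceq n\prec\ell(s_i)$: $\mathfrak M\models\varphi_j(v(s_i,n))$;
* (iii) $\ell(s_i)\prec q-m$ for all $m\in\omega$.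

Condition (ii) says that from place $\ell(s_j)$ on, all entries satisfy $\varphi_j$. Condition (iii) keeps the lengths bounded, as Step 3 requires, with room left for further steps.

**Step 5: the start and the successor stages.** *Here the inductive hypothesis on $\lambda$ provides one new entry at a time.* Let $s_0$ have $\ell(s_0)=0$. Each $q-m$ is nonstandard, so (iii) holds, and (i), (ii) are vacuous.

Given $s_i$ with $i<\lambda$, the set $\{\varphi_j:j\le i\}$ has fewer than $\lambda$ members, so some $x\in M$ realizes it. By F2 choose $s_{i+1}$ with $s_i\sqsubseteq s_{i+1}$, $\ell(s_{i+1})=\ell(s_i)+1$ and $v(s_{i+1},\ell(s_i))=x$. Condition (i) is clear, by transitivity. For (ii), let $j\le i$ and $\ell(s_j)\preceq n\prec\ell(s_i)+1$. If $n=\ell(s_i)$, then $v(s_{i+1},n)=x$ satisfies $\varphi_j$. If $n\prec\ell(s_i)$, then $j<i$ and $v(s_{i+1},n)=v(s_i,n)$, which satisfies $\varphi_j$ by (ii) for $s_i$. For (iii), $\ell(s_i)\prec q-(m+1)$ gives $\ell(s_i)+1\preceq q-(m+1)\prec q-m$.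

**Step 6: a good index at a limit.** *We extend past a limit, but the extension may contain entries over which we have no control; this step finds how far it can be trusted.* Let $i\le\lambda$ be a limit ordinal and suppose $s_j$ is constructed for all $j<i$. The case $i=\lambda$ is included; it gives the conclusion. By (iii) with $m=0$, all $\ell(s_j)$ are below $q$. Since $|i|\le\lambda<\kappa$, Step 3 with $b=q$ gives $s$ with $\ell(s)\preceq q$ and $s_j\sqsubseteq s$ for all $j<i$.

For $j<i$ let $m_j$ be the greatest $m\in N$ with $\ell(s_j)\preceq m\preceq\ell(s)$ such that $\varphi_j(v(s,n))$ holds for all $n\in N$ with $\ell(s_j)\preceq n\prec m$. It exists by F1: the set of such $m$ is definable and bounded by $\ell(s)$, and $m=\ell(s_j)$ belongs to it. We claim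
$$\ell(s_k)\prec m_j\qquad\text{for all }j,k<i. \tag{3}$$
Let $k'=\max(j,k)+1$; then $k'<i$ because $i$ is a limit. By (ii) for $s_{k'}$, and because $v(s_{k'},n)=v(s,n)$ for $n\prec\ell(s_{k'})$, the formula $\varphi_j(v(s,n))$ holds whenever $\ell(s_j)\preceq n\prec\ell(s_{k'})$. Hence $\ell(s_{k'})\preceq m_j$, and $\ell(s_k)\prec\ell(s_{k'})$ by (i). This proves (3).

Now apply Step 2 to $X=\{\ell(s_k):k<i\}$ and $Y=\{m_j:j<i\}\cup\{q-m:m\in\omega\}$. By (i), $X$ has no greatest element; by (3) and (iii), $X$ lies below $Y$; and $|X|,|Y|\le\lambda<\kappa$. We obtain $n^*\in N$ with
$$\ell(s_k)\prec n^*\prec m_j,\qquad n^*\prec q-m\qquad\text{for all }j,k<i,\ m\in\omega. \tag{4}$$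

**Step 7: continuing, or finishing.** *The index $n^*$ serves for both.* Suppose $i<\lambda$. Since $n^*\prec m_0\preceq\ell(s)$, we may put $s_i=s|n^*$, so $\ell(s_i)=n^*$. For $j<i$, both $s_j$ and $s_i$ are restrictions of $s$ and $\ell(s_j)\prec n^*$, so $s_j\sqsubseteq s_i$ and (i) holds. If $\ell(s_j)\preceq n\prec n^*$, then $n\prec m_j$, so $v(s_i,n)=v(s,n)$ satisfies $\varphi_j$; this is (ii). And (iii) is the last part of (4).

Suppose $i=\lambda$. Put $x=v(s,n^*)$. For every $j<\lambda$ we have $\ell(s_j)\preceq n^*\prec m_j$, so $\varphi_j(x)$ holds by the definition of $m_j$. Thus $x$ realizes $\Gamma$. $\square$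

The nested intervals were used only in Step 3, to make saturation of $\prec$ extend branches. Uncountability of $\kappa$ was used in Step 1.

## 7. Saturated orders of power $2^\nu$

The basic structure was built on a $\theta$-saturated DLO of power $c=2^\nu$ with $\nu<\theta$. We now show that these exist, with $\theta$ as large as we shall need. For $\nu=\omega$, an $\omega_1$-saturated DLO of power $2^\omega$ is also provided by Chang–Keisler, *Model Theory*, Lemma 5.1.4.

**Lemma 5.** Let $\nu$ be an infinite cardinal, $c=2^\nu$, and let $\theta$ be the least cardinal with $2^\theta>c$. Then $\nu<\theta\le c$; $c^\mu=c$ for $0<\mu<\theta$; $\theta$ is regular; and there is a $\theta$-saturated DLO, and also a $\theta$-saturated real closed ordered field, of power $c$.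

*Proof.* **Step 1: cardinal arithmetic.** *This bounds the number of types to be realized.* For $\mu\le\nu$ we have $2^\mu\le2^\nu=c$, and $2^c>c$; so $\nu<\theta\le c$. For infinite $\mu<\theta$, $c^\mu=2^{\nu\cdot\mu}=2^{\max(\nu,\mu)}\le c$, because $\max(\nu,\mu)<\theta$. For finite $\mu>0$, $c^\mu=c$ since $c$ is infinite.

**Step 2: $\theta$ is regular.** *This ensures that small subsets of the union of a chain of length $\theta$ appear at an earlier stage.* Otherwise write $\theta=\sum_{i<\mathrm{cf}\,\theta}\theta_i$ with all $\theta_i<\theta$ and $\mathrm{cf}\,\theta<\theta$. Then $2^\theta=\prod_{i<\mathrm{cf}\,\theta}2^{\theta_i}\le c^{\mathrm{cf}\,\theta}=c$ by Step 1, a contradiction.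

**Step 3: the chain.** *This builds the saturated structure.* Start with a DLO, or a real closed ordered field, $A_0$ of power $\le c$. Build a continuous elementary chain $(A_i)_{i\le\theta}$ of structures of power $\le c$ such that $A_{i+1}$ has power $c$ and realizes every complete $1$-type over every subset of $A_i$ of power $<\theta$. For the step from $A_i$ to $A_{i+1}$: there are at most $\theta\cdot\sup_{\mu<\theta}c^\mu\le c$ such subsets $X$, and over each at most $2^{|X|+\omega}\le c$ types, since $|X|+\omega<\theta$. The elementary diagram of $A_i$, together with a new constant for each of these types that is required to realize it, is finitely satisfiable in $A_i$. So compactness and the Löwenheim–Skolem theorem give $A_{i+1}$ of power $c$. Unions at limits have power $\le c$ because $\theta\le c$.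

A subset of $A_\theta$ of power $<\theta$ is contained in some $A_i$ with $i<\theta$, by regularity. A consistent set of formulas over it extends to a complete $1$-type, which is realized in $A_{i+1}$ and hence in $A_\theta$. So $A_\theta$ is $\theta$-saturated, and it has power $c$. $\square$

## 8. Telling points apart by sets of natural numbers: proof of Theorem 2

By Proposition 4, all that large models must avoid is a standard $N$. What we want from the remaining symbols is this:
$$\text{every }\mathfrak M\models T\text{ in which }N^{\mathfrak M}\text{ is standard has at most }c\text{ elements.} \tag{D}$$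

Take $\nu=\omega$, $\theta=\omega_1$, $c=2^\omega$. A suitable $(A,\prec)$ exists by Lemma 5: the $\theta$ of that lemma is greater than $\omega$, so saturation at that cardinal implies $\omega_1$-saturation. Build the basic structure of Section 1 on it. Add the relation $e$ of Section 3: fix an injection $h:A\to\mathcal P(\omega)$ and let $e=\{(a_n,x):n\in h(x)\}$. Let $\mathfrak M_0$ be the result, $\mathcal L=\{\prec,N,\ell,v,l,r,e\}$ its finite language, $T=\mathrm{Th}(\mathfrak M_0)$ and $\mathcal L_0=\{\prec\}$.

**Lemma 6.** (D) holds for this $T$, with $c=2^\omega$.

*Proof.* Since $h$ is injective, $T$ contains the sentence $\forall x\,\forall y\,\bigl(x\ne y\to\exists n\,(N(n)\wedge(e(n,x)\leftrightarrow\neg e(n,y)))\bigr)$. If $N^{\mathfrak M}$ is standard, it is countable, and $x\mapsto\{n\in N^{\mathfrak M}:e(n,x)\}$ is injective. So $|M|\le2^\omega$. $\square$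

*Proof of Theorem 2.* **Step 1, part (a).** *We exhibit a model whose order is $\omega_1$-saturated and which is not.* The reduct of $\mathfrak M_0$ to $\mathcal L_0$ is $(A,\prec)$, which is $\omega_1$-saturated. The set $\{N(x)\}\cup\{x\ne a_n:n\in\omega\}$ has countably many parameters, is finitely satisfiable, and is not realized in $\mathfrak M_0$. So $\mathfrak M_0$ is not $\omega_1$-saturated, and $T$ is not $\omega_1$-saturated over $\mathcal L_0$.

**Step 2, part (b).** *Large models are driven into the case covered by Proposition 4.* Let $\kappa>2^\omega$, and let $\mathfrak M\models T$ with $(M,\prec)$ $\kappa$-saturated. An infinite $\kappa$-saturated structure has at least $\kappa$ elements; otherwise the finitely satisfiable set $\{x\ne b:b\in M\}$ would have to be realized. So $|M|>2^\omega$. By (D), $N^{\mathfrak M}$ is not standard. By Proposition 4, $\mathfrak M$ is $\kappa$-saturated.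

**Step 3, Conjecture D.** *We read off the two cardinals.* Let $2^\omega=\omega_\alpha$. Then $\omega_{\alpha+1}>2^\omega$, so $T$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ by (b). It is not $\omega_{0+1}$-saturated over $\mathcal L_0$ by (a). $\square$

## 9. Collapsing into $V_{\omega+\gamma}$: proof of Theorem 3

To make the failure persist up to $\beth_\delta$ we need larger models with standard $N$, and so a bounding device for $c=\beth_{\delta+1}$. The relation $e$ cannot serve, because sets of elements of a countable $N$ give only $2^\omega$ labels. We iterate the power set instead, and let $N$ index the levels. Since a standard $N$ is countable, this allows countably many levels, in any countable order type; this is where the countability of $\delta$ is used.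

**The structure.** Fix $\delta<\omega_1$, and put $\gamma=\delta+1$, $\nu=\beth_\delta$, $c=\beth_\gamma=2^\nu$. Let $\theta$ be the least cardinal with $2^\theta>c$. Let $A$ be a $\theta$-saturated DLO of power $c$, from Lemma 5, and build the basic structure with these $\nu,\theta,c$. To obtain an expansion of real closed ordered fields, use the $\theta$-saturated real closed ordered field of Lemma 5 and keep $+,\cdot$ in the language. Its order is a DLO, and it is $\theta$-saturated because formulas about $\prec$ are formulas about the field. Sections 5 and 6 were stated for arbitrary expansions to a countable language, so they apply.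

**The bounding device.** We add binary relations $E,\triangleleft$ and a unary function $\rho$. Recall that $|V_\omega|=\omega$, so that $|V_{\omega+\gamma}|=\beth_\gamma=c$. Fix bijections $h:A\to V_{\omega+\gamma}$ and $\pi:\omega+\gamma\to N$; the latter exists because $\omega+\gamma$ and $N$ are both countably infinite. Let
$$xEy\iff h(x)\in h(y),\qquad \rho(x)=\pi(\mathrm{rank}\,h(x)),$$
and let $\triangleleft$ be the image on $N$, under $\pi$, of the order of $\omega+\gamma$. Let $\mathfrak M_0$ be the resulting structure, in a finite language, and $T_\delta=\mathrm{Th}(\mathfrak M_0)$. In $\mathfrak M_0$, and so in every model of $T_\delta$: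
$$\text{distinct }x,y\text{ have distinct }E\text{-extensions};\qquad\rho(x)\in N;\qquad xEy\to\rho(x)\triangleleft\rho(y). \tag{5}$$
The first statement holds since $V_{\omega+\gamma}$ is transitive. For $\delta=0$ the elements of $A$ code the members of $V_{\omega+1}$, that is, the subsets of $V_\omega$. There are $2^\omega$ of these, and the device does the same work as $e$.

**Lemma 7.** (D) holds for $T_\delta$, with $c=\beth_{\delta+1}$.

*Proof.* Let $\mathfrak M\models T_\delta$ with $N^{\mathfrak M}$ standard.

**Step 1: the levels are the true ones.** *This makes $E^{\mathfrak M}$ well founded.* Every element of $N^{\mathfrak M}$ and of $N^{\mathfrak M_0}$ is defined by a formula without parameters, the $n$-th element by the same formula in both models. So whether the $m$-th element is in the relation $\triangleleft$ to the $n$-th is decided by $T_\delta$, and $(N^{\mathfrak M},\triangleleft)\cong(N^{\mathfrak M_0},\triangleleft)\cong\omega+\gamma$. For $n\in N^{\mathfrak M}$ let $|n|<\omega+\gamma$ be its position in this order. By (5), $xE^{\mathfrak M}y$ implies $|\rho(x)|<|\rho(y)|$. So $E^{\mathfrak M}$ is well founded.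

**Step 2: the collapse lands in $V_{\omega+\gamma}$.** *This gives the target set of size $c$.* Define $C(y)=\{C(x):xE^{\mathfrak M}y\}$ by recursion along $E^{\mathfrak M}$. By induction, $\mathrm{rank}\,C(y)\le|\rho(y)|$: each $xE^{\mathfrak M}y$ has $\mathrm{rank}\,C(x)+1\le|\rho(x)|+1\le|\rho(y)|$, and $\mathrm{rank}\,C(y)$ is the supremum of the ordinals $\mathrm{rank}\,C(x)+1$. Since $|\rho(y)|<\omega+\gamma$, we have $C(y)\in V_{\omega+\gamma}$.

**Step 3: the collapse is injective.** *This bounds $|M|$.* Suppose not. Among the $x$ for which some $y\ne x$ has $C(x)=C(y)$, choose one with $|\rho(x)|$ minimal, and fix such a $y$. If $zEx$, then $C(z)\in C(x)=C(y)$, so $C(z)=C(z')$ for some $z'Ey$. As $|\rho(z)|<|\rho(x)|$, minimality gives $z=z'$, so $zEy$. If $zEy$, then $C(z)=C(z')$ for some $z'Ex$. As $|\rho(z')|<|\rho(x)|$, minimality, now applied to $z'$, gives $z=z'$, so $zEx$. Thus $x$ and $y$ have the same $E$-extension, against (5). Hence $|M|\le|V_{\omega+\gamma}|=c$. $\square$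

*Proof of Theorem 3.* Let $\kappa$ be an infinite cardinal.

**Step 1: if $2^{<\kappa}\le c$, then $T_\delta$ is not $\kappa$-saturated over $\mathcal L_0$.** *The witness is $\mathfrak M_0$.* We have $\kappa\le\theta$, since $\theta<\kappa$ would give $2^{<\kappa}\ge2^\theta>c$. So the reduct $(A,\prec)$, being $\theta$-saturated, is $\kappa$-saturated. But $\mathfrak M_0$ omits the finitely satisfiable, parameter-free set
$$\{N(x)\}\cup\{\text{``}x\text{ is not the }n\text{-th element of }N\text{''}:n\in\omega\}.$$
So $\mathfrak M_0$ is not $\kappa$-saturated. As no parameters are used, this covers $\kappa=\omega$ too.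

**Step 2: if $2^{<\kappa}>c$, then $T_\delta$ is $\kappa$-saturated over $\mathcal L_0$.** *Lemma 1 makes the model too large for a standard $N$.* Choose $\mu<\kappa$ with $2^\mu>c$. Then $\mu$ is infinite, so $\kappa$ is uncountable. Let $\mathfrak M\models T_\delta$ with $(M,\prec)$ $\kappa$-saturated. By Lemma 1, with $\mu$ in the role of $\nu$, $|M|\ge2^\mu>c$. By (D), $N^{\mathfrak M}$ is not standard. By Proposition 4, $\mathfrak M$ is $\kappa$-saturated.

**Step 3: successor cardinals.** *We specialize (2).* For $\kappa=\omega_{\alpha+1}$ we have $2^{<\kappa}=2^{\omega_\alpha}$. If $\omega_\alpha\le\beth_\delta$, then $2^{\omega_\alpha}\le\beth_{\delta+1}$, and saturation over $\mathcal L_0$ fails. If $\omega_\alpha\ge\beth_{\delta+1}$, then $2^{\omega_\alpha}\ge2^{\beth_{\delta+1}}>\beth_{\delta+1}$, and it holds. $\square$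

**No threshold below $\beth_{\omega_1}$.** One might hope to rescue Conjecture D by asking for saturation over $\mathcal L_0$ only at those $\omega_{\beta+1}$ with $\omega_\beta\ge\chi$, for some fixed cardinal $\chi$. For no $\chi<\beth_{\omega_1}$ is it true that saturation over $\mathcal L_0$ at some $\omega_{\alpha+1}$ forces it at every $\omega_{\beta+1}$ with $\omega_\beta\ge\chi$. Choose $\delta<\omega_1$ with $\beth_\delta\ge\chi$. By Theorem 3, $T_\delta$ is $\omega_{\alpha+1}$-saturated over $\mathcal L_0$ for every $\omega_\alpha\ge\beth_{\delta+1}$, but it is not $\omega_{\beta+1}$-saturated over $\mathcal L_0$ for $\omega_\beta=\beth_\delta\ge\chi$.
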